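\title{Stringy E-polynomials of twisted $\mathrm{SL}_n$ and $\mathrm{PGL}_n$ character varieties}

\begin{abstract}
Let $M^d$ be the twisted $\mathrm{SL}_n(\mathbb C)$ character variety of degree $d$ of a closed surface of genus $g\ge 2$, and let $M^e/\Gamma$, with $\Gamma=\mu_n^{2g}$, be the $\mathrm{PGL}_n(\mathbb C)$ character variety of degree $e$, where $d$ and $e$ are coprime to $n$. We prove, for all $n\ge 2$, the conjecture of Hausel and Villegas that the E-polynomial of $M^d$ equals the stringy E-polynomial of $M^e/\Gamma$ twisted by the $d$-th power of the natural B-field. The equality holds term by term: the isotypic part of the cohomology of $M^d$ for a character of $\Gamma$ of order $m$ and the sector of an element of $\Gamma$ of order $m$ have the same contribution, for which we give an explicit formula. We also show that the $k$-th power of the B-field gives equality if and only if $k$ is coprime to $n$. The proof counts points of twisted forms over finite fields, turns both counts into sums over irreducible characters of finite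 general linear groups, and evaluates these sums as products over Frobenius orbits.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Twisted character varieties}
Fix integers $g\ge2$ and $n\ge2$ and put $\zeta_n=e^{2\pi i/n}$. We write $\mu_n$ for the group of $n$-th roots of unity and $\mu(\cdot)$ for the M\"obius function. For a tuple $a=(a_1,\dots,a_{2g})$ of invertible matrices let
\[
\Pi(a)=\prod_{i=1}^g[a_{2i-1},a_{2i}],\qquad [u,v]=uvu^{-1}v^{-1}.
\]
For an integer $d$ with $\gcd(d,n)=1$ let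
\[
R^d=\{a\in\mathrm{SL}_n(\mathbb C)^{2g}:\ \Pi(a)=\zeta_n^dI_n\}.
\]
A point of $R^d$ is a representation of the fundamental group of a once-punctured surface of genus $g$ that sends the loop around the puncture to the scalar $\zeta_n^d$. The group $\mathrm{PGL}_n$ acts on the left by $ha=(ha_ih^{-1})_i$.

Every point of $R^d$ is an irreducible tuple: on an invariant subspace of dimension $l$ the product of commutators has determinant $1=\zeta_n^{dl}$, so $n\mid l$. By Schur's lemma the action of $\mathrm{PGL}_n$ is free. The variety $R^d$ is smooth (Lemma~\ref{lem:smooth}), and all orbits have the same dimension and are therefore closed. By the \'etale slice theorem the quotient map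
\[
R^d\longrightarrow M^d=R^d/\!\!/\,\mathrm{PGL}_n=\mathrm{Spec}\,\mathcal O(R^d)^{\mathrm{PGL}_n}
\]
is a principal $\mathrm{PGL}_n$-bundle over a smooth affine variety. This $M^d$ is the twisted $\mathrm{SL}_n$ character variety, or Betti moduli space, $\mathcal M^d_B(\mathrm{SL}_n(\mathbb C))$.

The group $\Gamma=\mu_n^{2g}$ acts on $R^d$ by $\delta a=(\delta_ia_i)_i$. This action commutes with conjugation and descends to $M^d$. Two tuples in $\mathrm{SL}_n^{2g}$ have the same image in $\mathrm{PGL}_n^{2g}$ exactly when they differ by an element of $\Gamma$, and the orbifold $M^d/\Gamma$ is the $\mathrm{PGL}_n$ character variety $\mathcal M^d_B(\mathrm{PGL}_n(\mathbb C))$.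

\subsection{E-polynomials}
The compactly supported cohomology of a complex variety $X$ carries Deligne's mixed Hodge structure, with weight filtration $W_\bullet$. The E-polynomial records the Hodge numbers of the graded pieces:
\[
E(X;x,y)=\sum_{i,j,k}(-1)^k\,h^{i,j}\big(W_{i+j}/W_{i+j-1}(H^k_c(X;\mathbb C))\big)\,x^iy^j .
\]
It is additive for a decomposition into a closed subvariety and its complement; for example $E(\mathbb C^*)=xy-1$. If a finite abelian group $G$ acts on $X$ and $\kappa:G\to\mathbb C^*$ is a character, $E(X)_\kappa$ denotes the same expression for the part of $H^*_c(X;\mathbb C)$ on which $\delta^*=\kappa(\delta)$ for all $\delta\in G$. Thus $E(X)=\sum_\kappa E(X)_\kappa$, and $E(X)_1=E(X/G)$.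

Let $L$ be a flat unitary line bundle of finite order on $X$, equivariant for a finite group $C$ acting on $X$. It becomes trivial on a finite \'etale cover, so $H^*_c(X;L)$ is an isotypic summand of the compactly supported cohomology of that cover and inherits a mixed Hodge structure. We write $E(X;L)^C$ for the E-polynomial of the $C$-invariant part of $H^*_c(X;L)$.

\subsection{The B-field}\label{sub:gerbe}
A $\mu_n$-gerbe $B$ on a space assigns to each open set $U$ a groupoid $B(U)$, with restriction and gluing, such that objects exist locally, any two objects are locally isomorphic, and the automorphisms of each object are identified with $\mu_n$ compatibly with all isomorphisms. Let $\Psi$ be an automorphism of $B$ that induces the identity on $\mu_n$. For a local object $\mathcal P$ the sheaf $\mathrm{Isom}(\mathcal P,\Psi\mathcal P)$ is a $\mu_n$-torsor. An isomorphism $u:\mathcal P\to\mathcal P'$ identifies two such torsors by $\psi\mapsto\Psi(u)\psi u^{-1}$, and this identification does not change when $u$ is multiplied by a root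 of unity. So the local torsors glue to a global $\mu_n$-torsor. Through $\mu_n\subset U(1)$ the gerbe is a flat unitary gerbe and the torsor is a flat unitary line bundle of finite order. The power $B^k$ is the pushout along $\epsilon\mapsto\epsilon^k$; it replaces the line bundle by its $k$-th tensor power.

On $M^d$ let $B$ be the gerbe of local lifts of $R^d\to M^d$ to $\mathrm{SL}_n$. An object over $U$ is a pair $(P,\varphi)$, where $P\to U$ is a principal $\mathrm{SL}_n$-bundle and $\varphi:P\to R^d|_U$ induces an isomorphism $P/\mu_n\cong R^d|_U$. Since the bundle $R^d\to M^d$ is $\Gamma$-equivariant, each $\delta\in\Gamma$ gives a functor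
\[
\delta_*:B(U)\to B(\delta U),\qquad (P\to U,\ \varphi)\longmapsto(P\to U\xrightarrow{\ \delta\ }\delta U,\ \delta\varphi),
\]
and $(\delta\delta')_*=\delta_*\delta'_*$. This is the natural $\Gamma$-equivariant structure on $B$. The resulting gerbe on the orbifold $M^d/\Gamma$ is denoted $\hat B$; it is the gerbe of lifts of the bundle $[R^d/\Gamma]\to[M^d/\Gamma]$. For $\gamma\in\Gamma$ the functor $\gamma_*$ is an automorphism of $B$ restricted to the fixed locus $(M^d)^\gamma$, and so defines a line bundle $L_\gamma=L_\gamma^{\hat B}$ there. It is $\Gamma$-equivariant through the maps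
\[
\delta_*:\mathrm{Isom}(\mathcal P,\gamma_*\mathcal P)\to\mathrm{Isom}(\delta_*\mathcal P,\delta_*\gamma_*\mathcal P)=\mathrm{Isom}(\delta_*\mathcal P,\gamma_*\delta_*\mathcal P).
\]
The line bundle attached to $\hat B^k$ is $L_\gamma^{\otimes k}$.

\subsection{The conjecture}
Let a finite group $\Gamma$ act on a smooth variety $M$ with an equivariant flat unitary gerbe $\hat B$ as above. The stringy E-polynomial is
\[
E^{\hat B}_{st}(M/\Gamma;x,y)=\sum_{[\gamma]}\sum_Z E\big(Z;L^{\hat B}_\gamma|_Z\big)^{C(\gamma)}(xy)^{F(\gamma,Z)} .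
\]
Here $[\gamma]$ runs over the conjugacy classes of $\Gamma$, $C(\gamma)$ is the centralizer, and $Z$ runs over the components of $M^\gamma$, grouped into $C(\gamma)$-orbits. The fermionic shift is $F(\gamma,Z)=\sum_jw_j$, where $e^{2\pi iw_j}$ with $w_j\in[0,1)$ are the eigenvalues of $\gamma$ on the normal bundle of $Z$ in $M$. The term of $\gamma$ is called its sector. For the trivial group the only sector is $\gamma=1$, with trivial local system and shift $0$; in particular $E_{st}^{B^e}(M^d)=E(M^d)$.

The conjecture of Hausel and Villegas (2004), called B-TMS, which we take from \cite{talk}, asserts that for all $d,e$ coprime to $n$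
\begin{equation}\label{eq:conj}
E_{st}^{B^e}(M^d;x,y)=E_{st}^{\hat B^d}(M^e/\Gamma;x,y).
\end{equation}
Hausel--Villegas and Mereb established it when $n$ is prime and when $n=4$.

Both sides of \eqref{eq:conj} are sums of $n^{2g}$ terms. The left side is $\sum_\kappa E(M^d)_\kappa$, over $\kappa\in\hat\Gamma=\mathrm{Hom}(\Gamma,\mathbb C^*)$, and the right side is a sum over $\gamma\in\Gamma$. The terms $\kappa=1$ and $\gamma=1$ are $E(M^d/\Gamma)$ and $E(M^e/\Gamma)$. Passing from $M^d$ to its quotient loses the parts with $\kappa\ne1$, and the stringy correction adds the sectors with $\gamma\neq1$. The natural guess is that what is added equals what is lost term by term, and that the order of $\kappa$ or $\gamma$ is the invariant that decides which terms match. This is what we prove. The local systems $L_\gamma$ cannot be dropped: for $n=2$ they change a sum of two terms into a difference (Section~\ref{sec:example}).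

\subsection{Results}
Let $\mathcal P$ be the set of partitions. For $\lambda\in\mathcal P$ let $|\lambda|=\sum\lambda_i$ and $n(\lambda)=\sum(i-1)\lambda_i$, and let $h$ run over the hook lengths of $\lambda$. Put
\[
\mathcal H_\lambda(t)=t^{-(g-1)(2n(\lambda)+|\lambda|)}\prod_h(t^h-1)^{2g-2}\in\mathbb Z[t^{\pm1}],\qquad\mathcal H_\emptyset=1 .
\]
For $m\mid n$ and $f\mid m$ define power series in $T$ by
\begin{align*}
\Phi_{m,f}(t,T)&=\sum_{\lambda\in\mathcal P}\mathcal H_\lambda(t^f)^{m/f}\,T^{|\lambda|},\\
U_{m,f}(t,T)&=\sum_{\ell\ge1}\frac{\mu(\ell)}{\ell}\log\Phi_{m,\,f/\gcd(f,\ell)}(t^\ell,T^\ell)=\sum_{i\ge1}U^{(i)}_{m,f}(t)\,T^i ,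
\end{align*}
with $U^{(i)}_{m,f}\in\mathbb Q[t^{\pm1}]$. The Laurent polynomial $\mathcal H_\lambda$ comes from the degrees of characters of finite general linear groups (Section~\ref{sec:green}), and the reason for the definition of $U_{m,f}$ appears in Section~\ref{sec:eval}.

\begin{theorem}\label{thm:main}
For all integers $d,e$ coprime to $n$,
\[
E^{B^e}_{st}(M^d)=E^{\hat B^d}_{st}(M^e/\Gamma).
\]
\end{theorem}

\begin{theorem}\label{thm:refined}
Let $\gcd(d,n)=\gcd(e,n)=1$, let $\kappa\in\hat\Gamma$ and $\gamma\in\Gamma$ both have order $m$, let $r=n/m$, and let $\gcd(k,m)=1$. Then $F(\gamma,Z)$ has the same value $F(\gamma)=(g-1)(n^2-n^2/m)$ for all components $Z$ of $(M^e)^\gamma$, and with $q=xy$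
\[
E(M^d)_\kappa=q^{F(\gamma)}E\big((M^e)^\gamma;L_\gamma^{\otimes k}\big)^\Gamma=\frac{q^{(g-1)n^2}}{(q-1)^{2g-2}}\cdot\frac1m\sum_{f\mid m}\mu(f)\,U^{(r)}_{m,f}(q).
\]
\end{theorem}

\begin{corollary}\label{cor:sum}
Let $J_{2g}(m)$ be the number of elements of order $m$ in $\Gamma$. For all $d,e$ coprime to $n$, with $q=xy$,
\[
E(M^d)=E^{\hat B^d}_{st}(M^e/\Gamma)=\frac{q^{(g-1)n^2}}{(q-1)^{2g-2}}\sum_{m\mid n}\frac{J_{2g}(m)}m\sum_{f\mid m}\mu(f)\,U^{(n/m)}_{m,f}(q).
\]
\end{corollary}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:sum} from Theorem~\ref{thm:refined}]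
Since the shift is constant on $(M^e)^\gamma$, the sector of $\gamma$ in $E_{st}^{\hat B^d}(M^e/\Gamma)$ is $q^{F(\gamma)}E((M^e)^\gamma;L_\gamma^{\otimes d})^\Gamma$, and $d$ is coprime to the order of $\gamma$. The groups $\Gamma$ and $\hat\Gamma$ are isomorphic, so each has $J_{2g}(m)$ elements of order $m$. Sum Theorem~\ref{thm:refined} with $k=d$ over $\kappa$ and over $\gamma$.
\end{proof}

The power of the B-field in \eqref{eq:conj} is not the only one that works, but coprimality is necessary.

\begin{theorem}\label{thm:converse}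
Let $k\in\mathbb Z$ and $\gcd(d,n)=\gcd(e,n)=1$. Then $E^{\hat B^k}_{st}(M^e/\Gamma)=E(M^d)$ if and only if $\gcd(k,n)=1$.
\end{theorem}

The two extreme cases of Theorem~\ref{thm:refined} are easy to read. For $m=1$ it shows that $E(M^d/\Gamma)$ does not depend on $d$. For $m=n$ only the coefficient of $T$ is needed, which is $U^{(1)}_{n,f}(t)=\mathcal H_{(1)}(t^f)^{n/f}=t^{-(g-1)n}(t^f-1)^{(2g-2)n/f}$, so
\begin{equation}\label{eq:mn}
E(M^d)_\kappa=\frac{q^{(g-1)(n^2-n)}}{(q-1)^{2g-2}}\cdot\frac1n\sum_{f\mid n}\mu(f)\,(q^f-1)^{(2g-2)n/f}\qquad(\kappa\text{ of order }n).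
\end{equation}

\subsection{Plan of the proof}
Section~\ref{sec:geom} describes the fixed locus of $\gamma$, its local system and its shift in terms of the subgroup $\mathrm{GL}_r^m\subset\mathrm{GL}_n$ and the cyclic permutation of its blocks. Section~\ref{sec:katz} shows that an isotypic E-polynomial is determined by the point counts of twisted forms over finite fields. Section~\ref{sec:count} turns the counts into character sums. On the $\mathrm{SL}_n$ side the sum runs over the characters of $\mathrm{GL}_n(\mathbb F_q)$ fixed by a twist of order $m$; on the $\mathrm{PGL}_n$ side there is one sum for each $f\mid m$, over the Frobenius-invariant characters of $\mathrm{GL}_r(\mathbb F_{q^f})$. All these sets of characters are parametrized by the same objects, partition-valued functions of size $r$ on a set of Frobenius orbits (Sections~\ref{sec:green} and \ref{sec:euler}). In the logarithm of the resulting products the central character removes all terms but one (Section~\ref{sec:eval}). What remains on the $\mathrm{SL}_n$ side is weighted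 by the sums $\sum\xi^{-d}$ over roots of unity $\xi$ of order $f$, and on the $\mathrm{PGL}_n$ side by the sums $\sum\xi^k$. So the degree on one side plays the part of the power of the B-field on the other. Section~\ref{sec:converse} proves Theorem~\ref{thm:converse} by comparing degrees.

\section{The case $n=2$}\label{sec:example}

Let $n=m=2$, so $d$ and $e$ are odd and $\zeta_2^d=\zeta_2^e=-1$. By \eqref{eq:mn} the common value in Theorem~\ref{thm:refined} should be
\begin{equation}\label{eq:n2}
\tfrac12\,q^{2g-2}\big((q-1)^{2g-2}-(q+1)^{2g-2}\big).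
\end{equation}
We compute both sides by hand, using from later sections only the description of $L_\gamma$ and the reduction to a character sum.

\subsection{A sector}
Take $\gamma=(1,-1,1,\dots,1)$. A point of $M^e$ is fixed by $\gamma$ when $\gamma a$ is conjugate to $a$. Proposition~\ref{prop:Y} shows that one may take the conjugating element to be $s_0=\mathrm{diag}(1,-1)$, and that $L_\gamma$ is the sign local system of the double cover $Y\to(M^e)^\gamma$ that remembers a choice between the two lifts $\pm\mathrm{diag}(i,-i)$ of $s_0$ to $\mathrm{SL}_2$. Concretely, $Y$ is the set of $a\in R^e$ with $s_0a_is_0^{-1}=\gamma_ia_i$, modulo conjugation by diagonal matrices, and the deck transformation is conjugation by the matrix $w$ that exchanges the two basis vectors.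

The condition on $a$ says that
\[
a_1=\mathrm{diag}(\lambda,\lambda^{-1}),\qquad a_2=\begin{pmatrix}0&\beta\\-\beta^{-1}&0\end{pmatrix},\qquad a_j=\mathrm{diag}(t_j,t_j^{-1})\quad(j\ge3).
\]
Then $\Pi(a)=[a_1,a_2]=\mathrm{diag}(\lambda^2,\lambda^{-2})$, so $\lambda=\pm i$. Conjugation by $\mathrm{diag}(\tau,1)$ sends $\beta$ to $\tau\beta$ and fixes the other coordinates. Hence $Y=\{\pm i\}\times(\mathbb C^*)^{2g-2}$, with $w(\lambda,t)=(-\lambda,t^{-1})$ and $\delta(\lambda,t)=(\delta_1\lambda,(\delta_jt_j)_j)$. The quotient $Y/\Gamma$ is the torus $(\mathbb C^*)^{2g-2}$ with coordinates $t_j^2$, and $w$ acts on it by inversion. Inversion acts by $+1$ on $H^2_c(\mathbb C^*)$, of type $(1,1)$, and by $-1$ on $H^1_c(\mathbb C^*)$, of type $(0,0)$. So the identity contributes $(q-1)^{2g-2}$, the element $w$ contributes the trace $(q+1)^{2g-2}$, and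
\[
E\big((M^e)^\gamma;L_\gamma^{\otimes k}\big)^\Gamma=\tfrac12\big((q-1)^{2g-2}+(-1)^k(q+1)^{2g-2}\big).
\]
All normal eigenvalues of the involution $\gamma$ are $-1$, so the shift is half the codimension, $\frac12((6g-6)-(2g-2))=2g-2$. For odd $k$ we obtain \eqref{eq:n2}. For even $k$ the sector exceeds \eqref{eq:n2} by $q^{2g-2}(q+1)^{2g-2}$, which is the phenomenon behind Theorem~\ref{thm:converse}.

\subsection{An isotypic part}
Let $\kappa\ne1$, let $q$ now be a prime power with $q\equiv1\pmod 4$, and let $\alpha$ be the quadratic character of $\mathbb F_q^*$, viewed on $\mathrm{GL}_2(\mathbb F_q)$ through the determinant. Propositions~\ref{prop:katz} and \ref{prop:countA} show that $E(M^d)_\kappa$ is found by evaluating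
\[
(q-1)^{1-2g}\sum_{\chi:\ \alpha\chi=\chi}\Big(\frac{|\mathrm{GL}_2(\mathbb F_q)|}{\chi(1)}\Big)^{2g-2}\omega_\chi(-1)
\]
as a function of $q$, where $\chi$ runs over irreducible characters and $\omega_\chi$ is the central character. Recall that $|\mathrm{GL}_2(\mathbb F_q)|=q(q-1)^2(q+1)$. The characters $\theta\circ\det$ and their products with the Steinberg character are not fixed by $\alpha$. Two families remain.

The principal series character of an unordered pair $\theta_1\ne\theta_2$ of characters of $\mathbb F_q^*$ has degree $q+1$ and central character $\theta_1\theta_2$, and $\alpha$ multiplies both $\theta_i$. It is fixed when $\theta_2=\alpha\theta_1$. There are $(q-1)/2$ such pairs, and $\omega_\chi(-1)=\alpha(-1)=1$.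

The cuspidal character of a pair $\{\theta,\theta^q\}$, with $\theta\neq\theta^q$ a character of $\mathbb F_{q^2}^*$, has degree $q-1$ and central character $\theta|_{\mathbb F_q^*}$, and $\alpha$ multiplies $\theta$ by $\alpha\circ\mathrm{Norm}$. It is fixed when $\theta^{q-1}=\alpha\circ\mathrm{Norm}$. In the cyclic group of order $q^2-1$ this equation has $q-1$ solutions, which form $(q-1)/2$ pairs. For a generator $z$ of $\mathbb F_{q^2}^*$ we have $\theta(z)^{q-1}=-1$, so $\omega_\chi(-1)=\theta(z)^{(q^2-1)/2}=(-1)^{(q+1)/2}=-1$.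

The sum is therefore $(q-1)^{1-2g}\,\frac{q-1}2\big((q(q-1)^2)^{2g-2}-(q(q^2-1))^{2g-2}\big)$, which is \eqref{eq:n2}.

\subsection{What the example shows}
The numbers $(q-1)^{2g-2}$ and $(q+1)^{2g-2}$ count the points of the torus $Y/\Gamma$ over $\overline{\mathbb F}_q$ fixed by Frobenius and by $w$ times Frobenius. These two counts match the two families of characters, attached to the split torus $\mathbb F_q^*\times\mathbb F_q^*$ and the nonsplit torus $\mathbb F_{q^2}^*$. The relative sign is $(-1)^k$, produced by the B-field, on one side, and the central character at $\zeta_2^{-d}$ on the other. In general the two terms become terms indexed by the divisors $f$ of $m$, and the sign becomes $\mu(f)$. For $r>1$ one character involves several tori at once, and the matching holds only after taking a logarithm.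

For $q\equiv3\pmod4$ both signs $\alpha(-1)$ and $(-1)^{(q+1)/2}$ are reversed, so the count is not one polynomial in all odd $q$. This is why we work over $\mathbb Q(\zeta_{2n})$, where every residue field used has $q\equiv1\pmod{2n}$.

\section{Fixed loci, local systems and shifts}\label{sec:geom}

\subsection{Tangent spaces}
We trivialize tangent spaces of $\mathrm{SL}_n$ by right translation: $\xi\in\mathfrak{sl}_n$ stands for the tangent vector $(1+\epsilon\xi)u$ at $u$.

\begin{lemma}\label{lem:smooth}
For $a\in R^e$ the differential $d\Pi_a:\mathfrak{sl}_n^{2g}\to\mathfrak{sl}_n$ is surjective. Hence $R^e$ is smooth, and $T_{[a]}M^e$ is the middle cohomology of the complex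
\[
\mathfrak{sl}_n\longrightarrow\mathfrak{sl}_n^{2g}\xrightarrow{\ d\Pi_a\ }\mathfrak{sl}_n ,
\]
whose first map $\xi\mapsto(\xi-a_i\xi a_i^{-1})_i$ is injective.
\end{lemma}

\begin{proof}
The first map is the differential of the orbit map. Its kernel consists of traceless matrices commuting with an irreducible tuple, so it is zero. For surjectivity fix $i$ and write $u=a_{2i-1}$, $v=a_{2i}$, $c_i=[u,v]$ and $p_i=c_1\cdots c_{i-1}$. Replacing $u$ by $(1+\epsilon\xi)u$ multiplies $c_i$ on the left by $1+\epsilon(1-\mathrm{Ad}(uvu^{-1}))\xi$. Replacing $v$ by $(1+\epsilon\xi)v$ multiplies it by $1+\epsilon(\mathrm{Ad}(u)-\mathrm{Ad}(c_i))\xi$. So the image of $d\Pi_a$ is spanned by the images of the operators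
\[
\mathrm{Ad}(p_i)\big(1-\mathrm{Ad}(uvu^{-1})\big),\qquad\mathrm{Ad}(p_iu)\big(1-\mathrm{Ad}(vu^{-1}v^{-1})\big).
\]
Let $\eta\in\mathfrak{sl}_n$ be orthogonal to the image for the trace form, and put $\eta_i=\mathrm{Ad}(p_i^{-1})\eta$ and $\eta'=\mathrm{Ad}(u^{-1})\eta_i$. The first operator shows that $\eta_i$ commutes with $uvu^{-1}$, that is, $\eta'$ commutes with $v$. The second shows that $\eta'$ commutes with $vu^{-1}v^{-1}$, hence with $u$. So $\eta_i=\eta'$ commutes with $u$, $v$ and $c_i$, and $\eta_{i+1}=\mathrm{Ad}(c_i^{-1})\eta_i=\eta_i$. As $\eta_1=\eta$, the matrix $\eta$ commutes with all $a_j$. It is scalar and traceless, hence zero.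
\end{proof}

\subsection{The conjugating element}
Fix $\gamma\in\Gamma$ of order $m$, and put $r=n/m$ and $\zeta_m=\zeta_n^r$. Write $\mathbb C^n=\bigoplus_{l\in\mathbb Z/m}\mathbb C^r$. Let $s_0$ act on the $l$-th block by $\zeta_m^l$, and let $w$ map the $l$-th block identically onto the $(l+1)$-st. Then
\[
w^m=1,\qquad s_0ws_0^{-1}=\zeta_mw,\qquad ws_0w^{-1}=\zeta_m^{-1}s_0 .
\]
The centralizer of $s_0$ in $\mathrm{GL}_n$ is the group $D=\mathrm{GL}_r^m$ of block diagonal matrices; let $\bar D=D/\mathbb G_m$ be its image in $\mathrm{PGL}_n$. Put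
\[
S_\gamma=\{a\in R^e:\ s_0a_is_0^{-1}=\gamma_ia_i\ \text{ for all }i\}.
\]
The groups $\bar D$, $\langle w\rangle$ (by conjugation) and $\Gamma$ act on $S_\gamma$. The varieties $(M^e)^\gamma$ and $S_\gamma$ are smooth, being the fixed loci of the finite-order automorphisms $\gamma$ of $M^e$ and $a\mapsto s_0^{-1}(\gamma a)s_0$ of $R^e$. Let $R_\gamma\subset R^e$ be the preimage of $(M^e)^\gamma$.

\begin{lemma}\label{lem:sbar}
There is a unique morphism $\bar s:R_\gamma\to\mathrm{PGL}_n$ with $\gamma a=\bar s(a)a$. It satisfies $\bar s(ha)=h\bar s(a)h^{-1}$ for $h\in\mathrm{PGL}_n$ and $\bar s(\delta a)=\bar s(a)$ for $\delta\in\Gamma$, and each $\bar s(a)$ is conjugate to the image of $s_0$.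
\end{lemma}

\begin{proof}
Since $R^e\to M^e$ is principal, $\mathrm{PGL}_n\times R^e\cong R^e\times_{M^e}R^e$, and $\bar s$ is the first component of $a\mapsto(\gamma a,a)$. The two identities follow from freeness and from $\gamma ha=h\gamma a=h\bar s(a)h^{-1}\,ha$ and $\gamma\delta a=\delta\gamma a=\bar s(a)\,\delta a$. Likewise $a=\gamma^ma=\bar s(a)^ma$ gives $\bar s(a)^m=1$, so $\bar s(a)$ has a lift $s\in\mathrm{GL}_n$ with $s^m=1$. From $sa_is^{-1}=\gamma_ia_i$ we see that $a_i$ maps the $\lambda$-eigenspace of $s$ isomorphically onto the $\gamma_i\lambda$-eigenspace. The $\gamma_i$ generate $\mu_m$, because $\gamma$ has order $m$. So all $m$-th roots of unity are eigenvalues of $s$ with the same multiplicity $r$, and $s$ is conjugate to $s_0$.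
\end{proof}

\subsection{The local system}
The stabilizer in $\mathrm{PGL}_n$ of the image of $s_0$ contains $w$ and is disconnected, while point counting works best with connected groups. The B-field resolves this: the cover of $(M^e)^\gamma$ that trivializes $L_\gamma$ is the quotient of $S_\gamma$ by the connected group $\bar D$.

\begin{proposition}\label{prop:Y}
There is a smooth affine variety $Y$ with a principal $\bar D$-bundle $S_\gamma\to Y$ such that $Y\to(M^e)^\gamma$ is a torsor under $\langle w\rangle\cong\mathbb Z/m$, with commuting action of $\Gamma$, both actions being induced from $S_\gamma$. There is a faithful character $\kappa_0$ of $\langle w\rangle$ such that for all $k\in\mathbb Z$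
\[
E\big((M^e)^\gamma;L_\gamma^{\otimes k}\big)^\Gamma=E(Y)_{(1,\kappa_0^k)},
\]
where $(1,\kappa_0^k)$ is a character of $\Gamma\times\langle w\rangle$.
\end{proposition}

\begin{proof}
\emph{The $\mu_n$-torsor.} Let $\mathcal P=(P,\varphi)$ be an object of $B$ over $U\subset(M^e)^\gamma$, so that $\gamma_*\mathcal P=(P,\gamma\varphi)$. We describe $\mathrm{Isom}(\gamma_*\mathcal P,\mathcal P)$, the inverse of the torsor that defines $L_\gamma$. Its sections are the automorphisms $\psi$ of the bundle $P$ with $\varphi\psi=\gamma\varphi$. Write $\psi(z)=\tilde s(z)z$ with $\tilde s:P\to\mathrm{SL}_n$. Then $\psi$ is a bundle map exactly when $\tilde s(hz)=h\tilde s(z)h^{-1}$, and $\varphi\psi=\gamma\varphi$ says that $\tilde s(z)$ lifts $\bar s(\varphi(z))$. As $\mu_n$ is central, $\tilde s$ factors through $\varphi$, so it is an equivariant lift of $\bar s$ on $R_\gamma|_U$. The torsor is therefore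
\[
\mathcal T=\{(a,\tilde s):\ a\in R_\gamma,\ \tilde s\in\mathrm{SL}_n\text{ lifts }\bar s(a)\}/\mathrm{PGL}_n\longrightarrow(M^e)^\gamma ,
\]
with $\mu_n$ acting by multiplication on $\tilde s$. The functor $\delta_*$ leaves $P$ and $\psi$ unchanged and replaces $\varphi$ by $\delta\varphi$. A point $z\in P$ with $\varphi(z)=a$ then lies over $\delta a$ and has the same $\tilde s(z)$. So $\delta$ acts on $\mathcal T$ by $(a,\tilde s)\mapsto(\delta a,\tilde s)$.

\emph{Reduction to $\mu_m$.} We have $\det s_0=(-1)^{(m-1)r}$, so there is $c\in\mu_{2n}$ with $\tilde s_0=cs_0\in\mathrm{SL}_n$. By Lemma~\ref{lem:sbar} every lift $\tilde s$ is conjugate to $\epsilon\tilde s_0$ for some $\epsilon\in\mu_n$. The matrix $\epsilon\tilde s_0$ is conjugate to $\tilde s_0$ if and only if $\epsilon\in\mu_m$: the set of eigenvalues is $c\mu_m$, which gives necessity, and conjugation by powers of $w$ gives sufficiency. Let $X$ be the variety of pairs $(a,\tilde s)$ with $\tilde s$ conjugate to $\tilde s_0$, and $Y=X/\mathrm{PGL}_n$. Then $Y\subset\mathcal T$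 is open, closed and $\Gamma$-stable, it is a $\mu_m$-torsor over $(M^e)^\gamma$, and $\mathcal T=Y\times_{\mu_m}\mu_n$. It is smooth and affine, being finite \'etale over a smooth closed subvariety of $M^e$.

\emph{The bundle $S_\gamma\to Y$.} The stabilizer of $\tilde s_0$ in $\mathrm{PGL}_n$ is $\bar D$, so $(a,\tilde s)\mapsto\tilde s$ is an equivariant map $X\to\mathrm{PGL}_n/\bar D$, with fiber $S_\gamma$ over the base point. \'Etale locally on $Y$ we have $X=\mathrm{PGL}_n\times V$, and the map is determined by a morphism $V\to\mathrm{PGL}_n/\bar D$. This morphism lifts to $\mathrm{PGL}_n$ \'etale locally. After changing the trivialization by the lift, the map is $(h,y)\mapsto h\bar D$, with fiber $\bar D\times V$. So $S_\gamma\to Y$ is a principal $\bar D$-bundle. Conjugating by $w$ gives $(a,\zeta_m\tilde s_0)\sim(waw^{-1},\tilde s_0)$, so $\zeta_m\in\mu_m$ acts on $Y$ as $w$.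

\emph{Cohomology.} The line bundle $L_\gamma^{-1}$ is $\mathcal T\times_{\mu_n}\mathbb C=Y\times_{\mu_m}\mathbb C$. Local sections of $L_\gamma^{\otimes k}$ are thus locally constant functions on $Y$ that transform under $\langle w\rangle$ by the $k$-th power of a fixed faithful character $\kappa_0$, and $\Gamma$ acts on them by pullback. The formula follows.
\end{proof}

The opposite convention for the torsor of an automorphism of a gerbe replaces $\kappa_0$ by $\kappa_0^{-1}$, that is, $k$ by $-k$. The formula we shall find (Proposition~\ref{prop:allk}) is unchanged by this.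

\subsection{The shift}

\begin{proposition}\label{prop:shift}
At every point, $(M^e)^\gamma$ has dimension $(2g-2)(nr-1)$, and $F(\gamma,Z)=(g-1)(n^2-nr)$ for every component $Z$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:sbar} every fixed point is $[a]$ with $a\in S_\gamma$. The automorphism $\tau:a'\mapsto s_0^{-1}(\gamma a')s_0$ of $\mathrm{SL}_n^{2g}$ fixes $a$ and induces $\gamma$ on $M^e$. It sends $(1+\epsilon\xi_i)a_i$ to $(1+\epsilon\,s_0^{-1}\xi_is_0)a_i$, and it satisfies $\tau(ha')=(s_0^{-1}hs_0)\tau(a')$ and $\Pi(\tau a')=s_0^{-1}\Pi(a')s_0$. So $\tau$ acts on the complex of Lemma~\ref{lem:smooth} by $\mathrm{Ad}(s_0^{-1})$ on each copy of $\mathfrak{sl}_n$. Since the complex is exact at both ends, the $\lambda$-eigenspace of $\gamma$ on $T_{[a]}M^e$ has dimension $(2g-2)\dim(\mathfrak{sl}_n)_\lambda$. The eigenvalue of $\mathrm{Ad}(s_0^{-1})$ on maps from block $l$ to block $l'$ is $\zeta_m^{l-l'}$, so $\dim(\mathfrak{sl}_n)_\lambda$ is $mr^2-1$ for $\lambda=1$ and $mr^2$ for $1\ne\lambda\in\mu_m$. As $mr^2=nr$, the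 dimension follows, and
\[
F(\gamma,Z)=\sum_{j=1}^{m-1}\frac jm\,(2g-2)\,mr^2=(g-1)\,m(m-1)r^2=(g-1)(n^2-nr).\qedhere
\]
\end{proof}

\section{From point counts to E-polynomials}\label{sec:katz}

Let $K=\mathbb Q(\zeta_{2n})\subset\mathbb C$. For a finite place $v$ of $K$ with residue field $\mathbb F_q$ write $\overline{\mathbb F}=\overline{\mathbb F}_q$ and let $\mathrm{Fr}$ be the $q$-power Frobenius map on the reduction of a variety at $v$. ``Almost all'' means all but finitely many. If a finite abelian group $G$ acts over $K$ on a variety $X$ over $K$, and $\kappa:G\to K^*$ is a character, then for almost all $v$ we can form the averaged count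
\[
\mathcal N_v(X,\kappa)=\frac1{|G|}\sum_{\delta\in G}\kappa(\delta)^{-1}\,\#X(\overline{\mathbb F})^{\delta\,\mathrm{Fr}}\ \in K .
\]
It is the trace of Frobenius on the $\kappa$-part of \'etale cohomology. Frobenius eigenvalues see the weight $i+j$ of a class of type $(i,j)$, but not $i$ and $j$ separately. The missing information is supplied by the whole Galois representation: the traces at almost all places determine it up to semisimplification, and its Hodge--Tate numbers at one place over $p$ are Hodge numbers.

\begin{proposition}\label{prop:katz}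
Let $X$ be a quasi-projective variety over $K$ with an action over $K$ of a finite abelian group $G$ of exponent dividing $n$, and let $\kappa:G\to K^*$ be a character. Suppose that there is $\mathcal R\in\mathbb Q(t)$ with $\mathcal N_v(X,\kappa)=\mathcal R(q)$ for almost all $v$. Then $E(X_{\mathbb C};x,y)_\kappa=\mathcal R(xy)$.
\end{proposition}

\begin{proof}
Choose a prime $p$ that splits completely in $K$ and a place $v_0$ over $p$. It gives an embedding $K\hookrightarrow K_{v_0}=\mathbb Q_p$, through which $\kappa$ takes values in $\mathbb Q_p$. Let $\mathcal K$ be the Grothendieck group of continuous finite-dimensional $\mathbb Q_p$-representations of $\mathrm{Gal}(\bar K/K)$; it is free abelian on the irreducible ones. Put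
\[
V_\kappa(X)=\sum_k(-1)^k\big[H^k_c(X_{\bar K},\mathbb Q_p)_\kappa\big]\in\mathcal K .
\]
Both $V_\kappa$ and $E(\,\cdot\,)_\kappa$ are additive for a $G$-stable closed subvariety and its complement, by the $G$-equivariant long exact sequence of Galois modules, respectively of mixed Hodge structures.

\emph{Step 1: reduction to smooth projective varieties.} We claim that there are smooth projective $G$-varieties $W_j$ over $K$ and integers $n_j$ with $V_\kappa(X)=\sum n_jV_\kappa(W_j)$ and $E(X)_\kappa=\sum n_jE(W_j)_\kappa$. Use induction on the dimension. We may take $X$ reduced. Choose a $G$-stable dense open smooth $U\subset X$ and an immersion $\iota:U\to\mathbb P^N$. The map $u\mapsto(\iota(\delta u))_{\delta\in G}$ is an immersion into a product of projective spaces, equivariant for the permutation of the factors. Take the closure of the image and a functorial, hence equivariant, resolution that is an isomorphism over $U$ (Hironaka; Bierstone--Milman). This gives a smooth projective $G$-variety $W$ containing $U$ as a dense open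 subset. Both invariants satisfy $[X]=[W]-[W\setminus U]+[X\setminus U]$, and the last two varieties have smaller dimension.

\emph{Step 2: Hodge numbers of Galois representations.} A representation $N$ is pure of weight $k$ if at almost all places it is unramified and the eigenvalues of geometric Frobenius are algebraic numbers of absolute value $q^{k/2}$ in every complex embedding. It is Hodge--Tate at $v_0$ with multiplicities $m_i$ if $\mathbb C_p\otimes_{\mathbb Q_p}N\cong\bigoplus_i\mathbb C_p(-i)^{m_i}$ as semilinear representations of the decomposition group at $v_0$. The $m_i$ are unique, the property passes to subquotients, and the $m_i$ are additive in short exact sequences. Let $\mathcal K'\subset\mathcal K$ be the subgroup generated by the irreducible $N$ that are pure of some weight $k$ and Hodge--Tate at $v_0$, and define an additive map on $\mathcal K'$ by $\mathrm{hn}(N)=\sum_im_ix^iy^{k-i}$. With $\mathbb L=[\mathbb Q_p(-1)]$, on which geometric Frobenius acts by $q$, we have $\mathbb L\mathcal K'\subset\mathcal K'$, $\mathrm{hn}(\mathbb LV)=xy\,\mathrm{hn}(V)$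 and $\mathrm{hn}(1)=1$.

Let $W$ be smooth projective. Then $H^k(W_{\bar K},\mathbb Q_p)$ is pure of weight $k$ (Deligne), and Faltings' Hodge--Tate theorem gives an isomorphism
\[
\mathbb C_p\otimes_{\mathbb Q_p}H^k(W_{\bar K},\mathbb Q_p)\cong\bigoplus_i\mathbb C_p(-i)\otimes_KH^{k-i}(W,\Omega^i),
\]
functorial in $W$ and hence $G$-equivariant. The projector $|G|^{-1}\sum\kappa(\delta)^{-1}\delta^*$ has coefficients in $K\subset\mathbb Q_p$ and acts compatibly on both sides. So the $\kappa$-part is Hodge--Tate with $m_i=\dim_KH^{k-i}(W,\Omega^i)_\kappa$, which after extension of scalars to $\mathbb C$ is the Hodge number $h^{i,k-i}$ of $H^k(W_{\mathbb C})_\kappa$. Hence $\mathrm{hn}(V_\kappa(W))=E(W)_\kappa$. By Step 1, $V_\kappa(X)\in\mathcal K'$ and $\mathrm{hn}(V_\kappa(X))=E(X)_\kappa$.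

\emph{Step 3: traces.} Let $\pi$ be the structure map of a model of $X$ with its $G$-action over a ring $\mathcal O_K[1/N]$. The sheaves $R^k\pi_!\mathbb Q_p$ are constructible and commute with base change. So for almost all $v$ the representation $H^k_c(X_{\bar K},\mathbb Q_p)$ is unramified and is $G$-equivariantly the cohomology of the geometric reduction. Since $(\delta\,\mathrm{Fr})^n=\mathrm{Fr}^n$ and the reduction is quasi-projective, $\delta\,\mathrm{Fr}$ is the Frobenius map of another $\mathbb F_q$-form of it. Grothendieck's trace formula gives $\#X(\overline{\mathbb F})^{\delta\,\mathrm{Fr}}=\sum_k(-1)^k\mathrm{tr}(\mathrm{Fr}^*\delta^*\mid H^k_c)$. Averaging against $\kappa^{-1}$, the trace of geometric Frobenius at $v$ on $V_\kappa(X)$ is $\mathcal N_v(X,\kappa)=\mathcal R(q)$.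

Write $\mathcal R=P_1/P_2$ with $P_1,P_2\in\mathbb Z[t]$, $P_2\ne0$. The classes $P_2(\mathbb L)V_\kappa(X)$ and $P_1(\mathbb L)$ have equal Frobenius traces at almost all $v$. By Chebotarev's theorem their characters agree on a dense set, hence everywhere, and by the Brauer--Nesbitt theorem they are equal in $\mathcal K$. Applying $\mathrm{hn}$ gives $P_2(xy)E(X)_\kappa=P_1(xy)$.
\end{proof}

\subsection*{Models and quotients}
The varieties $R^d$, $S_\gamma$ and the actions of $\mathrm{PGL}_n$, $\bar D$, $w$, $\Gamma$ are defined over $K$ by their equations. Define $M^d$ and $Y$ over $K$ as the spectra of the rings of invariants of $\mathrm{PGL}_n$ on $R^d$ and of $\bar D$ on $S_\gamma$. Invariants commute with extension of the field, and functions on the base of a principal bundle are the invariant functions on its total space; as $M^d$ and $Y$ are affine, these $K$-varieties become $M^d$ and $Y$ over $\mathbb C$. A principal $\mathbf G$-bundle is a smooth surjective morphism $S\to S'$ with $\mathbf G\times S\cong S\times_{S'}S$. These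 properties descend from $\mathbb C$ to $K$ and spread out, together with the actions of $\Gamma$ and $w$, over some $\mathcal O_K[1/N]$. Two models agree at almost all places, so we may take $R^d$ and $S_\gamma$ to be given by their equations at almost all $v$.

From now on $v$ is such a place, not dividing $2n$. Then $q\equiv1\pmod{2n}$, reduction identifies $\mu_n\subset K$ with the $n$-th roots of unity in $\mathbb F_q$, and we write $\zeta_n\in\mathbb F_q$ for the reduction of $\zeta_n$.

\begin{lemma}\label{lem:lang}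
Let $S\to S'$ be a principal bundle over $\overline{\mathbb F}$ under a connected linear algebraic group $\mathbf G$. Let $\phi$ denote an endomorphism of $\mathbf G$, some power of which is a Frobenius map, and also maps $S\to S$ and $S'\to S'$ that are compatible with the projection and satisfy $\phi(ha)=\phi(h)\phi(a)$. Then $\#S^\phi=\#S'^\phi\cdot\#\mathbf G^\phi$.
\end{lemma}

\begin{proof}
Let $a$ lie over a fixed point of $S'$, so $\phi(a)=ha$ for some $h$. By the Lang--Steinberg theorem $h=\phi(h_1)^{-1}h_1$ for some $h_1$, and then $h_1a$ is fixed. The fixed points in the fiber form one free orbit of $\mathbf G^\phi$.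
\end{proof}

\section{Reduction to character sums}\label{sec:count}

\subsection{Twisted commutator sums}
The number of solutions of $\Pi(b)=z$ in a finite group is computed by summing commutators in each irreducible representation. We need two twisted versions. In both, the sum is a commutator of two intertwining operators, and this commutator is trivial because the twists lie in a cyclic group. For a character $\chi$, $\omega_\chi$ denotes the central character.

\begin{lemma}\label{lem:schur}
Let $\mathcal G$ be a finite group and $\rho$ an irreducible representation with character $\chi$.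
\begin{itemize}
\item[(a)] Let $\sigma\in\mathrm{Aut}(\mathcal G)$ and $i,j\in\mathbb Z$. Then $\sum_{x,y\in\mathcal G}\rho\big(x\,\sigma^i(y)\,\sigma^j(x)^{-1}y^{-1}\big)$ is $(|\mathcal G|/\chi(1))^2\,\mathrm{Id}$ if $\chi\circ\sigma^i=\chi=\chi\circ\sigma^j$, and $0$ otherwise.
\item[(b)] Let $\alpha,\beta$ belong to a cyclic group of homomorphisms $\mathcal G\to\mathbb C^*$. Then $\sum_{x,y\in\mathcal G}\alpha(x)\beta(y)\rho([x,y])$ is $(|\mathcal G|/\chi(1))^2\,\mathrm{Id}$ if $\alpha\chi=\chi=\beta\chi$, and $0$ otherwise.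
\end{itemize}
\end{lemma}

\begin{proof}
Both sums have the form $\Sigma=\sum_{x,y}\rho_1(x)\rho_2(y)\rho_3(x)^{-1}\rho_4(y)^{-1}$ with irreducible representations $\rho_1,\dots,\rho_4$ on one space. In (a) they are $\rho,\ \rho\circ\sigma^i,\ \rho\circ\sigma^j,\ \rho$, and in (b) they are $\alpha\rho,\ \beta\rho,\ \rho,\ \rho$. Put $c=|\mathcal G|/\chi(1)$. Schur's relations for an irreducible $\rho'$ of degree $\chi(1)$ read
\[
\sum_x\rho'(x)A\rho'(x)^{-1}=c\,\mathrm{tr}(A)\,\mathrm{Id},\qquad\sum_y\mathrm{tr}(A\rho'(y))\,\rho'(y)^{-1}=c\,A .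
\]
The operator $\sum_x\rho_1(x)A\rho_3(x)^{-1}$ intertwines $\rho_3$ with $\rho_1$, so it vanishes unless $\rho_1=J_1\rho_3J_1^{-1}$ for some $J_1$, and then it equals $c\,\mathrm{tr}(J_1^{-1}A)J_1$. Taking $A=\rho_2(y)$ gives $\Sigma=c\,J_1\sum_y\mathrm{tr}(J_1^{-1}\rho_2(y))\rho_4(y)^{-1}$. By orthogonality of matrix coefficients this vanishes unless $\rho_2=J_2\rho_4J_2^{-1}$ for some $J_2$, and then $\Sigma=c^2J_1J_2^{-1}J_1^{-1}J_2$.

It remains to see that $J_1$ and $J_2$ commute. In (a) the integers $l$ with $\chi\circ\sigma^l=\chi$ form a group $l_0\mathbb Z$. If $\rho\circ\sigma^{l_0}=I^{-1}\rho I$, then $\rho\circ\sigma^{l_0l}=I^{-l}\rho I^l$ for all $l$. In (b) the homomorphisms in the given group that fix $\chi$ form a cyclic group $\langle\alpha_0\rangle$, and $\alpha_0\rho=I\rho I^{-1}$ gives $\alpha_0^l\rho=I^l\rho I^{-l}$. In both cases Schur's lemma shows that $J_1,J_2$ are scalar multiples of powers of $I$.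
\end{proof}

We apply the lemma as follows. The indicator function of $1\in\mathcal G$ is $|\mathcal G|^{-1}\sum_\chi\chi(1)\chi$. Let $z$ be central, and consider the (weighted) number of $2g$-tuples in $\mathcal G$ for which a product of $g$ expressions of type (a), or of type (b), equals $z$. It is $|\mathcal G|^{-1}\sum_\chi\chi(1)\,\omega_\chi(z^{-1})\,\mathrm{tr}(\Sigma_1\cdots\Sigma_g)$, which equals
\begin{equation}\label{eq:frob}
|\mathcal G|\sum_{\chi\text{ fixed by all twists}}\Big(\frac{|\mathcal G|}{\chi(1)}\Big)^{2g-2}\omega_\chi(z^{-1}).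
\end{equation}

\subsection{From $\mathrm{SL}_n$ to $\mathrm{GL}_n$}
A tuple fixed by $\delta\,\mathrm{Fr}$ is not rational, but it becomes rational after rescaling each matrix. Averaging over $\Gamma$ thus replaces $\mathrm{SL}_n$ by $\mathrm{GL}_n$, whose characters are easier to use.

\begin{lemma}\label{lem:rescale}
Let $\phi(b)=w^j\,\mathrm{Fr}(b)\,w^{-j}$ on $\mathrm{GL}_n(\overline{\mathbb F})$, for some $j$. Let $\mathcal S\subset\mathrm{GL}_n(\overline{\mathbb F})^{2g}$ be stable under $\phi$ and under multiplying the entries by scalars, and let $S=\mathcal S\cap\mathrm{SL}_n^{2g}$. Let $\kappa=\prod_i\kappa_i\in\hat\Gamma$ and $\alpha_i(u)=\kappa_i(u^{(q-1)/n})^{-1}$ for $u\in\mathbb F_q^*$. Then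
\[
\frac1{|\Gamma|}\sum_{\delta\in\Gamma}\kappa(\delta)^{-1}\,\#S^{\delta\phi}=\frac1{(q-1)^{2g}}\sum_{b\in\mathcal S^\phi}\ \prod_i\alpha_i(\det b_i).
\]
\end{lemma}

\begin{proof}
Note that $\phi(tb)=t^q\phi(b)$ for scalars $t$ and $\det\phi(b)=(\det b)^q$. Consider triples $(\delta,a,t)$ with $a\in S$, $\delta\phi(a)=a$, $t\in(\overline{\mathbb F}^*)^{2g}$ and $t_i^q=\delta_it_i$. Put $b_i=t_ia_i$. Then $\phi(b_i)=\delta_it_i\cdot\delta_i^{-1}a_i=b_i$ and $t_i^n=\det b_i$. Conversely, let $b\in\mathcal S^\phi$ and $t_i^n=\det b_i\in\mathbb F_q^*$. Then $\delta_i=t_i^{q-1}=(\det b_i)^{(q-1)/n}$ lies in $\mu_n$, and $a_i=t_i^{-1}b_i$ gives back a triple. Under this bijection $\kappa(\delta)^{-1}=\prod\alpha_i(\det b_i)$. For fixed $(\delta,a)$ there are $(q-1)^{2g}$ choices of $t$, and for fixed $b$ there are $n^{2g}=|\Gamma|$.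
\end{proof}

\subsection{The isotypic part of $M^d$}

\begin{proposition}\label{prop:countA}
Let $\kappa\in\hat\Gamma$ have order $m$ and let $\alpha$ be a character of $\mathbb F_q^*$ of order $m$, viewed on $\mathrm{GL}_n(\mathbb F_q)$ through $\det$. Then $\mathcal N_v(M^d,\kappa)=(q-1)^{1-2g}\mathcal A$, where
\begin{equation}\label{eq:A}
\mathcal A=\sum_{\chi\in\mathrm{Irr}\,\mathrm{GL}_n(\mathbb F_q),\ \alpha\chi=\chi}\Big(\frac{|\mathrm{GL}_n(\mathbb F_q)|}{\chi(1)}\Big)^{2g-2}\omega_\chi(\zeta_n^{-d}).
\end{equation}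
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:lang}, $\#(M^d)^{\delta\,\mathrm{Fr}}=\#(R^d)^{\delta\,\mathrm{Fr}}/|\mathrm{PGL}_n(\mathbb F_q)|$ and $|\mathrm{PGL}_n(\mathbb F_q)|=|\mathrm{GL}_n(\mathbb F_q)|/(q-1)$. Lemma~\ref{lem:rescale} with $j=0$ and $\mathcal S=\{\Pi(b)=\zeta_n^d\}$ gives
\[
\mathcal N_v(M^d,\kappa)=\frac{(q-1)^{1-2g}}{|\mathrm{GL}_n(\mathbb F_q)|}\sum_{b\in\mathrm{GL}_n(\mathbb F_q)^{2g},\ \Pi(b)=\zeta_n^d}\ \prod_i\alpha_i(\det b_i).
\]
The map $u\mapsto u^{(q-1)/n}$ sends $\mathbb F_q^*$ onto $\mu_n$, so $\alpha_i$ has the order of $\kappa_i$. Hence the $\alpha_i$ generate the subgroup of order $m$ of the cyclic group $\mathrm{Hom}(\mathbb F_q^*,\mathbb C^*)$, which is $\langle\alpha\rangle$. Apply Lemma~\ref{lem:schur}(b) and \eqref{eq:frob}.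
\end{proof}

\subsection{The sector of $\gamma$}
For $f\ge1$ and $k\in\mathbb Z$ let $c_f(k)=\sum\xi^k$, summed over the roots of unity $\xi$ of order $f$. If $\gcd(k,f)=1$, then $\xi\mapsto\xi^k$ permutes these roots and $c_f(k)=c_f(1)=\mu(f)$.

\begin{proposition}\label{prop:countB}
Let $\gamma\in\Gamma$ have order $m$, let $r=n/m$ and $k\in\mathbb Z$. Then
\[
\mathcal N_v\big(Y,(1,\kappa_0^k)\big)=(q-1)^{1-2g}\,\frac1m\sum_{f\mid m}c_f(k)\,\mathcal B_f ,
\]
where
\begin{equation}\label{eq:B}
\mathcal B_f=\sum_{\psi\in\mathrm{Irr}\,\mathrm{GL}_r(\mathbb F_{q^f}),\ \psi\circ\mathrm{Fr}=\psi}\Big(\frac{|\mathrm{GL}_r(\mathbb F_{q^f})|}{\psi(1)}\Big)^{(2g-2)m/f}\omega_\psi(\zeta_n^{-e})^{m/f}.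
\end{equation}
\end{proposition}

\begin{proof}
For $j\in\mathbb Z/m$ put $\mathrm{Fr}_j(b)=w^j\,\mathrm{Fr}(b)\,w^{-j}$ and $D_j=D(\overline{\mathbb F})^{\mathrm{Fr}_j}$. Since $w$ is rational and $w^m=1$, we have $\mathrm{Fr}_j^m=\mathrm{Fr}^m$, so Lemma~\ref{lem:lang} applies. For $D\to\bar D$ it gives $\#\bar D^{\mathrm{Fr}_j}=|D_j|/(q-1)$. The map $\delta w^j\,\mathrm{Fr}$ on $Y$ lifts to $\delta\,\mathrm{Fr}_j$ on $S_\gamma$, so $\#Y^{\delta w^j\mathrm{Fr}}=(q-1)\,\#S_\gamma^{\delta\,\mathrm{Fr}_j}/|D_j|$. Let
\[
\mathcal S=\{b\in\mathrm{GL}_n(\overline{\mathbb F})^{2g}:\ \Pi(b)=\zeta_n^e,\ s_0b_is_0^{-1}=\gamma_ib_i\}.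
\]
Lemma~\ref{lem:rescale} with $\kappa=1$ gives
\begin{equation}\label{eq:sector}
\mathcal N_v\big(Y,(1,\kappa_0^k)\big)=(q-1)^{1-2g}\,\frac1m\sum_{j\in\mathbb Z/m}\kappa_0(w^j)^{-k}\,\frac{\#\mathcal S^{\mathrm{Fr}_j}}{|D_j|}.
\end{equation}

Write $\gamma_i=\zeta_m^{\beta_i}$. Since $s_0ws_0^{-1}=\zeta_mw$, the condition $s_0b_is_0^{-1}=\gamma_ib_i$ says that $b_i=z_iw^{\beta_i}$ with $z_i\in D$. As $\mathrm{Fr}_j(w)=w$, $b_i$ is fixed by $\mathrm{Fr}_j$ if and only if $z_i\in D_j$. Let $\sigma$ be conjugation by $w$; it commutes with $\mathrm{Fr}_j$ and so preserves $D_j$. We have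
\[
[xw^\beta,yw^{\beta'}]=x\,\sigma^\beta(y)\,\sigma^{\beta'}(x)^{-1}y^{-1}\qquad(x,y\in D_j).
\]
The $\beta_i$ generate $\mathbb Z/m$ and $\sigma^m=1$, so a character is fixed by all $\sigma^{\beta_i}$ if and only if it is fixed by $\sigma$. Lemma~\ref{lem:schur}(a) and \eqref{eq:frob} give
\[
\frac{\#\mathcal S^{\mathrm{Fr}_j}}{|D_j|}=\sum_{\chi\in\mathrm{Irr}\,D_j,\ \chi\circ\sigma=\chi}\Big(\frac{|D_j|}{\chi(1)}\Big)^{2g-2}\omega_\chi(\zeta_n^{-e}).
\]

We now identify $D_j$ and $\sigma$. For $x=(x_l)_{l\in\mathbb Z/m}\in D$ we have $(\sigma x)_l=x_{l-1}$ and $\mathrm{Fr}_j(x)_l=\mathrm{Fr}(x_{l-j})$. So $x\in D_j$ if and only if $x_{l+j}=\mathrm{Fr}(x_l)$ for all $l$. Let $f$ be the order of $j$ in $\mathbb Z/m$ and $c=m/f$, so that $j$ generates $c\mathbb Z/m\mathbb Z$. Going once around a coset of this subgroup gives $x_l=\mathrm{Fr}^f(x_l)$, and $x\mapsto(x_0,\dots,x_{c-1})$ is an isomorphism $D_j\cong\mathrm{GL}_r(\mathbb F_{q^f})^c$. Choose $j'$ with $jj'\equiv c\pmod m$; dividing by $c$ shows that $j'$ is prime to $f$. Then $x_{c-1}=x_{-1+jj'}=\mathrm{Fr}^{j'}(x_{-1})$,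 so
\[
\sigma(x_0,\dots,x_{c-1})=\big(\mathrm{Fr}^{-j'}(x_{c-1}),\,x_0,\dots,x_{c-2}\big).
\]
A character $\chi=\chi_0\boxtimes\dots\boxtimes\chi_{c-1}$ is $\sigma$-invariant if and only if $\chi_0=\dots=\chi_{c-1}=\psi$ and $\psi\circ\mathrm{Fr}^{-j'}=\psi$. Since $\mathrm{Fr}^f=1$ on $\mathrm{GL}_r(\mathbb F_{q^f})$ and $\gcd(j',f)=1$, the last condition means $\psi\circ\mathrm{Fr}=\psi$. For such $\chi$ we have $\chi(1)=\psi(1)^c$ and $\omega_\chi=\omega_\psi^c$ on scalars. Hence $\#\mathcal S^{\mathrm{Fr}_j}/|D_j|=\mathcal B_f$. Finally, as $j$ runs over the elements of order $f$, $\kappa_0(w^j)^{-1}$ runs over the roots of unity of order $f$, because $\kappa_0$ is faithful. Insert this in \eqref{eq:sector}.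
\end{proof}

\section{Characters of finite general linear groups}\label{sec:green}

To compare \eqref{eq:A} and \eqref{eq:B} we parametrize the characters of all groups $\mathrm{GL}_N(\mathbb F_{q^f})$ by functions on one set $\Theta$.

\subsection{The group $\Theta$}
Let $\Theta_i=\mathrm{Hom}(\mathbb F_{q^i}^*,\mathbb C^*)$, a cyclic group of order $q^i-1$. For $i\mid i'$, composition with the norm, which is surjective, embeds $\Theta_i$ in $\Theta_{i'}$. Let $\Theta$ be the direct limit. For $\theta\in\Theta_i$ write $\theta_{(i)}$ for the corresponding character of $\mathbb F_{q^i}^*$, and evaluate elements of $\Theta_1$ on $\mathbb F_q^*$ without further notation. Since a cyclic group has one subgroup of each order, $\Theta_i$ is the $(q^i-1)$-torsion of $\Theta$. Let $\mathrm{Fr}$ act on $\Theta$ by $\theta\mapsto\theta^q$. Then $\Theta_i$ is the union of the orbits whose size divides $i$. For an $\mathrm{Fr}$-orbit $O$ put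
\[
\nu(O)=\prod_{\theta\in O}\theta\in\Theta_1,\qquad\eta(O)=\nu(O)(\zeta_n)\in\mu_n .
\]

\begin{lemma}\label{lem:theta}
\begin{itemize}
\item[(a)] If $\theta\in O$ and $|O|$ divides $i$, then $\theta_{(i)}(z)=\nu(O)(z)^{i/|O|}$ for all $z\in\mathbb F_q^*$.
\item[(b)] For $N\ge1$ and $\epsilon\in\mu_n$, the sum of $|O|$ over the orbits $O$ with $|O|$ dividing $N$ and $\eta(O)^{N/|O|}=\epsilon$ is $(q^N-1)/n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\theta'=\theta^{1+q+\dots+q^{i-1}}=\nu(O)^{i/|O|}\in\Theta_1$. For $x\in\mathbb F_{q^i}^*$ with norm $z\in\mathbb F_q^*$ we have $\theta'_{(i)}(x)=\theta_{(i)}(x^{1+q+\dots+q^{i-1}})=\theta_{(i)}(z)$, and also $\theta'_{(i)}(x)=\theta'(z)$ by the definition of the embedding $\Theta_1\subset\Theta_i$. Every $z$ is a norm.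

(b) The homomorphism $\Theta_N\to\mu_n$, $\theta\mapsto\theta_{(N)}(\zeta_n)$, is surjective because $\zeta_n$ has order $n$, so its fibers have $(q^N-1)/n$ elements. By (a) it takes the value $\eta(O)^{N/|O|}$ on the orbit $O$.
\end{proof}

\subsection{The parametrization}
Let $Q=q^f$ and $\mathcal G=\mathrm{GL}_N(\mathbb F_Q)$. Maximal tori of $\mathrm{GL}_N$ defined over $\mathbb F_Q$ correspond to subalgebras $\mathcal E\subset M_N(\mathbb F_Q)$ of dimension $N$ that are products of fields; the group of rational points is $\mathcal E^*$. For a character $\theta$ of $\mathcal E^*$ let $R_{\mathcal E}^\theta$ be the Deligne--Lusztig virtual character. It depends only on the pair $(\mathcal E,\theta)$ up to isomorphism of $\mathbb F_Q$-algebras, and its value at an element with Jordan decomposition $su$ is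
\begin{equation}\label{eq:DL}
R^\theta_{\mathcal E}(su)=\frac1{|C(s)|}\sum_{h\in\mathcal G:\ h^{-1}sh\in\mathcal E^*}\theta(h^{-1}sh)\,\mathcal Q^{C(s)}_{h\mathcal Eh^{-1}}(u).
\end{equation}
Here $C(s)\cong\prod_j\mathrm{GL}_{n_j}(\mathbb F_{Q_j})$ is the centralizer of $s$ in $\mathcal G$. The Green function $\mathcal Q^{C(s)}_{\mathcal E'}(u)$ depends only on the following data for each $j$: the number $Q_j$, the degrees over $\mathbb F_{Q_j}$ of the field factors of $\mathcal E'$ in the $j$-th factor, and the Jordan type of the $j$-th component of $u$.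

We use the following standard description \cite{Green,Macdonald,LS}. The irreducible characters of $\mathcal G$ are in bijection with the $\mathrm{Fr}^f$-invariant functions $\Lambda:\Theta\to\mathcal P$ of size $|\Lambda|=\sum_\theta|\Lambda(\theta)|=N$, by
\begin{equation}\label{eq:green}
\chi_\Lambda=\pm\sum_{(\tau_O)}\ \prod_O\frac{\chi^{\Lambda(O)}(\tau_O)}{z_{\tau_O}}\ R_{\mathcal E_\tau}^{\theta_\tau}.
\end{equation}
Here $O$ runs over the $\mathrm{Fr}^f$-orbits with $\Lambda(O)\ne\emptyset$, and $\tau_O$ over the partitions of $|\Lambda(O)|$. Further, $\chi^\lambda(\tau)$ is the value of the symmetric group character $\chi^\lambda$ (trivial for one-row $\lambda$) at cycle type $\tau$, and $z_\tau$ is the order of the centralizer of such a permutation. The algebra $\mathcal E_\tau$ has one factor $\mathbb F_{Q^{|O|\tau_{O,i}}}$ for each $O$ and each part $\tau_{O,i}$, and on this factor $\theta_\tau$ is $(\theta_O)_{(f|O|)}\circ\mathrm{Norm}$, for a chosen $\theta_O\in O$. The sign depends only on the pairs $(|O|,|\Lambda(O)|)$.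 The degree is
\begin{equation}\label{eq:degree}
\chi_\Lambda(1)=\prod_{i=1}^N(Q^i-1)\prod_O\Big(Q^{|O|\,n(\Lambda(O))}\prod_h(Q^{|O|h}-1)^{-1}\Big).
\end{equation}
For $N=2$, $f=1$, the principal series of Section~\ref{sec:example} are the $\Lambda$ with value $(1)$ at two points of $\Theta_1$, and the cuspidal characters are those with value $(1)$ on one orbit of size $2$.

\begin{lemma}\label{lem:G}
Let $\Lambda$ be as above.
\begin{itemize}
\item[(a)] $\big(|\mathcal G|/\chi_\Lambda(1)\big)^{2g-2}=Q^{(g-1)N^2}\prod_O\mathcal H_{\Lambda(O)}(Q^{|O|})$.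
\item[(b)] For $\alpha\in\Theta_f$: $(\alpha_{(f)}\circ\det)\,\chi_\Lambda=\chi_{\Lambda'}$ with $\Lambda'(\alpha\theta)=\Lambda(\theta)$.
\item[(c)] $\chi_\Lambda\circ\mathrm{Fr}=\chi_{\Lambda'}$ with $\Lambda'(\theta^q)=\Lambda(\theta)$, where $\mathrm{Fr}$ raises matrix entries to the $q$-th power.
\item[(d)] $\omega_{\chi_\Lambda}(z)=\prod_O(\theta_O)_{(f|O|)}(z)^{|\Lambda(O)|}$ for $z\in\mathbb F_Q^*$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Use \eqref{eq:degree}, $|\mathcal G|=Q^{N(N-1)/2}\prod_{i\le N}(Q^i-1)$, and $Q^{-(g-1)N}=\prod_OQ^{-(g-1)|O||\Lambda(O)|}$.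

(b) In \eqref{eq:DL}, $\det(su)=\det(h^{-1}sh)$, so multiplying $R^\theta_{\mathcal E}$ by $\alpha_{(f)}\circ\det$ multiplies $\theta$ by the restriction of $\alpha_{(f)}\circ\det$ to $\mathcal E^*$. On each field factor the determinant is the norm to $\mathbb F_Q$, so $\theta_O$ is replaced by $\alpha\theta_O$. Multiplication by $\alpha$ commutes with $\mathrm{Fr}^f$ and preserves the sizes of orbits, so the coefficients and the sign in \eqref{eq:green} are unchanged.

(c) The map $\mathrm{Fr}$ is a ring automorphism of $M_N(\mathbb F_Q)$. Put $\mathcal E'=\mathrm{Fr}^{-1}\mathcal E$. Evaluate \eqref{eq:DL} at $\mathrm{Fr}(s)\mathrm{Fr}(u)$ and substitute $h=\mathrm{Fr}(h')$. The automorphism carries the centralizer algebra of $s$ onto that of $\mathrm{Fr}(s)$ and preserves the data on which Green functions depend. Hence $R^\theta_{\mathcal E}\circ\mathrm{Fr}=R^{\theta\circ\mathrm{Fr}}_{\mathcal E'}$. Let $\iota$ be an $\mathbb F_Q$-algebra isomorphism from $\mathcal E$ to a product of fields, and let $\phi$ be the $q$-th power map of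 this product. Then $\iota'=\phi^{-1}\circ\iota\circ\mathrm{Fr}$ is an $\mathbb F_Q$-algebra isomorphism from $\mathcal E'$ to the same product, since the two semilinear twists cancel. For a character $\theta$ of the unit group of the product, $\theta\circ\iota\circ\mathrm{Fr}=\theta\circ\phi\circ\iota'=\theta^q\circ\iota'$. So each $\theta_O$ is replaced by $\theta_O^q$.

(d) By \eqref{eq:DL}, $R^\theta_{\mathcal E}(zx)=\theta(z)R^\theta_{\mathcal E}(x)$. The norm of $z$ from $\mathbb F_{Q^{|O|\tau_{O,i}}}$ to $\mathbb F_{Q^{|O|}}$ is $z^{\tau_{O,i}}$, and $\sum_i\tau_{O,i}=|\Lambda(O)|$. So $\theta_\tau(z)$ is the stated value for every $\tau$.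
\end{proof}

\section{The character sums as products over orbits}\label{sec:euler}

Fix $m\mid n$ and $r=n/m$. For $\xi\in\mu_m$ of order $f$ write $\Phi_\xi=\Phi_{m,f}$, $U_\xi=U_{m,f}$ and $U^{(i)}_\xi=U^{(i)}_{m,f}$. Since $\xi^\ell$ has order $f/\gcd(f,\ell)$, the definition reads $U_\xi(t,T)=\sum_\ell\frac{\mu(\ell)}\ell\log\Phi_{\xi^\ell}(t^\ell,T^\ell)$. In this section and the next, $O$ runs over all $\mathrm{Fr}$-orbits in $\Theta$. There are finitely many of each size, so the products below converge as power series in $T$; $[T^r]$ extracts a coefficient.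

In both sums the characters correspond to $\mathrm{Fr}$-invariant functions $\Theta\to\mathcal P$ of size $r$, that is, to a choice of a partition $\lambda_O$ for each orbit with $\sum|O||\lambda_O|=r$. By Lemma~\ref{lem:G}(a),(d) the summand is a product over orbits. The local factor has the shape $\mathcal H_\lambda(q^{|O|f'})^{m/f'}$ in both cases; the two sides differ in how $f'$ depends on $O$.

\begin{proposition}\label{prop:prodA}
$\displaystyle\mathcal A=q^{(g-1)n^2}\,[T^r]\prod_O\Phi_{\eta(O)^r}\big(q^{|O|},\ \eta(O)^{-d}\,T^{|O|}\big)$.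
\end{proposition}

\begin{proof}
Take $f=1$, $N=n$ in Section~\ref{sec:green}. By Lemma~\ref{lem:G}(b) the sum \eqref{eq:A} runs over the $\Lambda$ of size $n$ that are invariant under $\mathrm{Fr}$ and under multiplication by $\alpha$. Let $\pi:\Theta\to\Theta$, $\pi(\theta)=\theta^m$. Its kernel is the subgroup of order $m$, namely $\langle\alpha\rangle\subset\Theta_1$. It is surjective: an element of order $o$ lies in some $\Theta_i$ with $om\mid q^i-1$, because $om$ is prime to $q$, and it is an $m$-th power in that cyclic group. So $\Lambda=\bar\Lambda\circ\pi$ for a unique $\mathrm{Fr}$-invariant $\bar\Lambda$, of size $n/m=r$.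

\emph{Orbits above $O$.} Let $\theta\in\pi^{-1}(O)$ and $u=\theta^{q^{|O|}-1}$. Then $u^m=1$, so $u\in\langle\alpha\rangle$, which $\mathrm{Fr}$ fixes pointwise. Hence $\theta^{q^{|O|i}}=\theta u^i$. The size of the orbit of $\theta$ is a multiple of $|O|$, so it equals $|O|f'$, where $f'$ is the order of $u$. We have $\nu(O)=\theta^{m(q^{|O|}-1)/(q-1)}$, and therefore $u=\nu(O)^{(q-1)/m}$, which does not depend on $\theta$. The homomorphisms $\nu\mapsto\nu^{(q-1)/m}$ and $\nu\mapsto\nu(\zeta_m)$ on the cyclic group $\Theta_1$ both have image of order $m$, so they have the same kernel. Thus $f'$ is the order of $\nu(O)(\zeta_n^r)=\eta(O)^r$. The set $\pi^{-1}(O)$ has $m|O|$ elements and so consists of $m/f'$ orbits of size $|O|f'$. With $\lambda=\bar\Lambda(O)$, they contribute $\mathcal H_\lambda(q^{|O|f'})^{m/f'}$ in Lemma~\ref{lem:G}(a). This is the coefficient of $\lambda$ in $\Phi_{\eta(O)^r}(q^{|O|},\,\cdot\,)$.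

\emph{Central character.} By Lemma~\ref{lem:G}(d) and Lemma~\ref{lem:theta}(a), an orbit $O'$ above $O$ contributes $\nu(O')(z)^{|\lambda|}$ to $\omega_\chi(z)$. The product of the $\nu(O')$ is the product of all elements $\theta^{q^i}\alpha^j$, $0\le i<|O|$, $0\le j<m$, of $\pi^{-1}(O)$, which is $\nu(O)\,\varepsilon^{|O|}$ with $\varepsilon=\alpha^{m(m-1)/2}$. Now $\varepsilon^2=1$, and $\zeta_n$ is a square in $\mathbb F_q^*$ because $2n\mid q-1$; so $\varepsilon(\zeta_n)=1$. The contribution to $\omega_\chi(\zeta_n^{-d})$ is $\eta(O)^{-d|\lambda|}$.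
\end{proof}

\begin{proposition}\label{prop:prodB}
For $\xi\in\mu_m$ of order $f$, $\displaystyle\ \mathcal B_f=q^{(g-1)nr}\,[T^r]\prod_O\Phi_{\xi^{|O|}}\big(q^{|O|},\ \eta(O)^{-em}\,T^{|O|}\big)$.
\end{proposition}

\begin{proof}
Take $Q=q^f$, $N=r$. By Lemma~\ref{lem:G}(c) the sum \eqref{eq:B} runs over the $\mathrm{Fr}$-invariant $\Lambda$ of size $r$. Let $O$ be an $\mathrm{Fr}$-orbit, $\lambda=\Lambda(O)$, and $f'=f/\gcd(f,|O|)$, which is the order of $\xi^{|O|}$. The orbit $O$ splits into $f/f'$ orbits of $\mathrm{Fr}^f$, each of size $|O|f'/f$, and $Q^{|O|f'/f}=q^{|O|f'}$. Raise Lemma~\ref{lem:G}(a) to the power $m/f$. The prefactor becomes $Q^{(g-1)r^2m/f}=q^{(g-1)nr}$, and $O$ contributes $\mathcal H_\lambda(q^{|O|f'})$ to the power $(f/f')(m/f)=m/f'$. By Lemma~\ref{lem:G}(d) and Lemma~\ref{lem:theta}(a) with $i=|O|f'$, each $\mathrm{Fr}^f$-orbit in $O$ contributes $\nu(O)(z)^{f'|\lambda|}$ to $\omega_\psi(z)$ for $z\in\mathbb F_q^*$. The $f/f'$ orbits together, raised to the power $m/f$, give $\nu(O)(z)^{m|\lambda|}$, which is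 $\eta(O)^{-em|\lambda|}$ for $z=\zeta_n^{-e}$.
\end{proof}

\section{Evaluation and proof of Theorem~\ref{thm:refined}}\label{sec:eval}

The factors of the two products depend on $O$ only through $|O|$ and $\eta(O)$. The number of orbits with given invariants is awkward, whereas Lemma~\ref{lem:theta}(b), which counts elements of $\Theta_N$, is uniform. The series $U_\xi$ is defined so that the logarithm of a product over orbits becomes a sum to which that lemma applies. Indeed, since $\sum_{\ell'\mid N}\mu(\ell')$ is $1$ for $N=1$ and $0$ otherwise,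
\[
\sum_{\ell\ge1}\frac1\ell U_{\xi^\ell}(t^\ell,T^\ell)=\sum_{\ell,\ell'}\frac{\mu(\ell')}{\ell\ell'}\log\Phi_{\xi^{\ell\ell'}}(t^{\ell\ell'},T^{\ell\ell'})=\log\Phi_\xi(t,T),
\]
so for any constant $a$ and orbit $O$
\begin{equation}\label{eq:inv}
\log\Phi_\xi\big(q^{|O|},aT^{|O|}\big)=\sum_{\ell\ge1}\frac1\ell\,U_{\xi^\ell}\big(q^{\ell|O|},a^\ell T^{\ell|O|}\big).
\end{equation}
Moreover, for any family of series $G(N,\epsilon)\in T^N\mathbb C[[T]]$ indexed by $N\ge1$ and $\epsilon\in\mu_n$,
\begin{equation}\label{eq:group}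
\sum_O\sum_{\ell\ge1}\frac1\ell\,G\big(\ell|O|,\eta(O)^\ell\big)=\sum_{N\ge1}\frac{q^N-1}{nN}\sum_{\epsilon\in\mu_n}G(N,\epsilon).
\end{equation}
To see this, group the pairs $(O,\ell)$ by $N=\ell|O|$ and $\epsilon=\eta(O)^{N/|O|}$, write $1/\ell=|O|/N$, and apply Lemma~\ref{lem:theta}(b).

\begin{proposition}\label{prop:eval}
We have
\[
\mathcal A=q^{(g-1)n^2}\,\frac{q-1}m\sum_{f\mid m}\mu(f)\,U^{(r)}_{m,f}(q),\qquad\mathcal B_f=q^{(g-1)nr}\,(q-1)\,U^{(r)}_{m,f}(q).
\]
\end{proposition}

\begin{proof}
By \eqref{eq:inv} and \eqref{eq:group} with $G(N,\epsilon)=U_{\epsilon^r}(q^N,\epsilon^{-d}T^N)$, the logarithm of the product in Proposition~\ref{prop:prodA} is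
\[
\sum_{N,i\ge1}\frac{q^N-1}{nN}\Big(\sum_{\epsilon\in\mu_n}\epsilon^{-di}\,U^{(i)}_{\epsilon^r}(q^N)\Big)T^{Ni}.
\]
Replacing $\epsilon$ by $\epsilon\epsilon'$ with $\epsilon'\in\mu_r$ multiplies the inner sum by $\epsilon'^{-di}$. So the inner sum vanishes unless $r\mid di$, that is, unless $r\mid i$, as $\gcd(d,r)=1$. The logarithm is thus a series in $T^r$ without constant term, and the product and its logarithm have the same coefficient of $T^r$. Only $N=1$, $i=r$ contributes to it. The map $\epsilon\mapsto\xi=\epsilon^r$ from $\mu_n$ onto $\mu_m$ has fibers of size $r$, so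
\[
[T^r]=\frac{q-1}n\sum_{\epsilon\in\mu_n}\epsilon^{-dr}U^{(r)}_{\epsilon^r}(q)=\frac{q-1}m\sum_{\xi\in\mu_m}\xi^{-d}\,U^{(r)}_\xi(q)=\frac{q-1}m\sum_{f\mid m}c_f(-d)\,U^{(r)}_{m,f}(q),
\]
and $c_f(-d)=\mu(f)$ because $\gcd(d,m)=1$.

For $\mathcal B_f$ fix $\xi$ of order $f$ and take $G(N,\epsilon)=U_{\xi^N}(q^N,\epsilon^{-em}T^N)$. The logarithm of the product in Proposition~\ref{prop:prodB} is
\[
\sum_{N,i\ge1}\frac{q^N-1}{nN}\Big(\sum_{\epsilon\in\mu_n}\epsilon^{-emi}\Big)U^{(i)}_{\xi^N}(q^N)\,T^{Ni}.
\]
The inner sum is $n$ if $n\mid emi$ and $0$ otherwise. The condition means $r\mid ei$, that is, $r\mid i$, as $\gcd(e,r)=1$. So this logarithm is also a series in $T^r$ without constant term, and its coefficient of $T^r$ is the term $N=1$, $i=r$, namely $(q-1)U^{(r)}_\xi(q)$.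
\end{proof}

We record the sector for an arbitrary power of the B-field, since Theorem~\ref{thm:converse} needs it.

\begin{proposition}\label{prop:allk}
Let $\gcd(e,n)=1$, let $\gamma\in\Gamma$ have order $m$, let $r=n/m$ and $k\in\mathbb Z$. With $q=xy$,
\[
q^{F(\gamma)}E\big((M^e)^\gamma;L_\gamma^{\otimes k}\big)^\Gamma=\frac{q^{(g-1)n^2}}{(q-1)^{2g-2}}\cdot\frac1m\sum_{f\mid m}c_f(k)\,U^{(r)}_{m,f}(q).
\]
\end{proposition}

\begin{proof}
By Propositions~\ref{prop:countB} and \ref{prop:eval}, for almost all $v$,
\[
\mathcal N_v\big(Y,(1,\kappa_0^k)\big)=q^{(g-1)nr}(q-1)^{2-2g}\,\frac1m\sum_{f\mid m}c_f(k)\,U^{(r)}_{m,f}(q).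
\]
The $c_f(k)$ are Galois-invariant algebraic integers, hence integers, so this is the value at $q$ of a fixed element of $\mathbb Q(t)$. The group $\Gamma\times\langle w\rangle$ has exponent $n$. Propositions~\ref{prop:katz} and \ref{prop:Y} give the E-polynomial, and $F(\gamma)+(g-1)nr=(g-1)n^2$ by Proposition~\ref{prop:shift}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
The value of the shift is Proposition~\ref{prop:shift}, since $nr=n^2/m$. By Propositions~\ref{prop:countA} and \ref{prop:eval}, $\mathcal N_v(M^d,\kappa)=q^{(g-1)n^2}(q-1)^{2-2g}\frac1m\sum_{f\mid m}\mu(f)U^{(r)}_{m,f}(q)$ for almost all $v$, and Proposition~\ref{prop:katz} gives the formula for $E(M^d)_\kappa$. For $\gcd(k,m)=1$ we have $c_f(k)=\mu(f)$ for all $f\mid m$, and Proposition~\ref{prop:allk} gives the same formula for the sector.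
\end{proof}

\begin{remark}
Coprimality of $d$ and $e$ to $n$ enters twice. In the geometry it gives irreducibility, hence freeness and smoothness; for $d=0$ the tuple of identity matrices is fixed by all of $\mathrm{PGL}_n$. In Proposition~\ref{prop:eval}, coprimality to $r$ removes the terms with $r\nmid i$; without it, terms of lower degree in $T$ could survive in the logarithm and their products would contribute to $[T^r]$. Coprimality of $d$ and of $k$ to $m$ is used only to evaluate $c_f(-d)$ and $c_f(k)$. The degree $e$ leaves no trace in $\mathcal B_f$, because it enters through $\eta(O)^{em}\in\mu_r$ and $\epsilon^{emr}=1$ for $\epsilon\in\mu_n$.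
\end{remark}

\section{Which powers of the B-field give equality}\label{sec:converse}

The difference between the two sides of Theorem~\ref{thm:converse} is a sum over sectors, and a priori the sectors could cancel. They do not, because their degrees in $q$ are bounded by a strictly decreasing function of the order $m$, and the bound is attained, with positive coefficient, for the smallest order that contributes. The degree of a nonzero Laurent polynomial is its largest exponent, and we call it monic if the corresponding coefficient is $1$.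

\begin{lemma}\label{lem:deg}
For $f\mid m$ and $i\ge1$, $U^{(i)}_{m,f}(t)$ is monic of degree $(g-1)mi^2$.
\end{lemma}

\begin{proof}
The hook length of a cell is its arm plus its leg plus one. The legs add up to $n(\lambda)$ and the arms to $\sum_j\binom{\lambda_j}2$, so $2\sum h=2n(\lambda)+|\lambda|+\sum_j\lambda_j^2$. Hence $\mathcal H_\lambda$ is monic of degree $(g-1)\sum_j\lambda_j^2$, and $\mathcal H_\lambda(t^f)^{m/f}$ is monic of degree $(g-1)m\sum_j\lambda_j^2$, whatever $f$ is. We use three times that $g\ge2$, to obtain strict inequalities. First, among partitions of $i$ the sum $\sum\lambda_j^2$ is less than $i^2$ unless $\lambda=(i)$, so the coefficient $\phi_i$ of $T^i$ in $\Phi_{m,f}$ is monic of degree $(g-1)mi^2$. Second, the coefficient of $T^i$ in $\log\Phi_{m,f}$ is $\phi_i$ plus a rational combination of products $\phi_{i_1}\cdots\phi_{i_a}$ with $a\ge2$ and $\sum i_j=i$, of degree $(g-1)m\sum i_j^2<(g-1)mi^2$; so it is monic of degree $(g-1)mi^2$, again for every $f$. Third, the term $\ell\ge2$ in the definition of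 $U_{m,f}$ contributes to $T^i$ only if $\ell\mid i$, in degree at most $\ell\,(g-1)m(i/\ell)^2<(g-1)mi^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
If $\gcd(k,n)=1$, sum Theorem~\ref{thm:refined} over $\kappa$ and over $\gamma$ as in the proof of Theorem~\ref{thm:main}. Now let $\gcd(k,n)>1$, and let $p_0$ be the smallest prime dividing $\gcd(k,n)$. By Proposition~\ref{prop:allk} and Corollary~\ref{cor:sum},
\[
E^{\hat B^k}_{st}(M^e/\Gamma)-E(M^d)=\sum_{m\mid n}J_{2g}(m)\,\Delta_m,
\]
\[
\Delta_m=\frac{q^{(g-1)n^2}}{(q-1)^{2g-2}}\cdot\frac1m\sum_{f\mid m}\big(c_f(k)-\mu(f)\big)\,U^{(n/m)}_{m,f}(q).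
\]
If $\gcd(k,m)=1$, then $\Delta_m=0$. Otherwise some prime divides both $k$ and $m$, hence $\gcd(k,n)$, and so $m\ge p_0$. By Lemma~\ref{lem:deg} with $i=n/m$, a nonzero $\Delta_m$ has degree at most
\[
b(m)=(g-1)\big(n^2+n^2/m-2\big),
\]
which is strictly decreasing in $m$. For $m=p_0$ we have $c_1(k)=\mu(1)=1$, and $c_{p_0}(k)-\mu(p_0)=(p_0-1)+1=p_0$ because $p_0\mid k$. So $\Delta_{p_0}=q^{(g-1)n^2}(q-1)^{2-2g}\,U^{(n/p_0)}_{p_0,p_0}(q)$, whose leading term is $q^{b(p_0)}$. Since $J_{2g}(p_0)=p_0^{2g}-1$, the difference is $(p_0^{2g}-1)\,q^{b(p_0)}$ plus terms of lower degree, and it is not zero.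
\end{proof}

By Proposition~\ref{prop:shift}, $b(m)=F(\gamma)+\dim(M^e)^\gamma$ for $\gamma$ of order $m$, the largest degree that the sector of $\gamma$ can have. When $m\mid k$, the character $\kappa_0^k$ of Proposition~\ref{prop:Y} is trivial, so the sector is $q^{F(\gamma)}E((M^e)^\gamma/\Gamma)$ and retains the top-degree classes of the fixed locus. For $n=2$ and even $k$ the formula gives $\Delta_2=q^{2g-2}(q+1)^{2g-2}$, the excess found in Section~\ref{sec:example}.

\begin{thebibliography}{9}

\bibitem{Green}
Green, 1955.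

\bibitem{LS}
Lusztig and Srinivasan, J. Algebra 49 (1977).

\bibitem{Macdonald}
Macdonald, \emph{Symmetric Functions and Hall Polynomials}, Ch.~IV.

\bibitem{talk}
\emph{Mirror symmetry, Langlands duality and the Hitchin system},
\texttt{http://www.math.uu.nl/\allowbreak announcements/\allowbreak stafcol/\allowbreak 2009S2/\allowbreak Colloquium/\allowbreak 2010-04-01\_files/\allowbreak hausel.pdf}

\end{thebibliography}
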